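
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Two-Variable Logic on Data Multisets with Two Data Values and Diagonal Comparisons}


\begin{abstract}
A $2$-data-multiset is a finite set of labeled elements, each carrying two data values. We consider two-variable first-order logic that may compare any data value of one element with any data value of another for equality, including the first value of one with the second value of the other. We prove that satisfiability of this logic is decidable and N2EXP-complete. The proof views an element as a directed edge between its two values and translates two-variable logic over edges into two-variable logic with counting over vertices; the one relation that resists this translation, disjointness of two edges, is handled by a dichotomy between a matching of size three and a vertex cover of size at most four. The upper bound extends to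 counting quantifiers and to infinite structures. We also classify the complexity for every subset of the four comparison relations.
\end{abstract}

\section{The question and the results}

\subsection{Data multisets}

Let $\Sigma$ be a finite set of unary predicate symbols and $\kappa\ge 1$. A \emph{$\kappa$-data-multiset} over $\Sigma$ is a structure $\mathfrak A=(A,(P_\sigma)_{\sigma\in\Sigma},f_1,\dots,f_\kappa)$ in which $A$ is a finite nonempty set, $P_\sigma\subseteq A$, and $f_1,\dots,f_\kappa\colon A\to\mathbb N$. The number $f_i(a)$ is the $i$-th data value of $a$. Data values can only be tested for equality: for $1\le i,j\le\kappa$ there is a binary relation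
\[
a\,{}_i\!\sim_j\,b \iff f_i(a)=f_j(b).
\]
Put $\mathcal A_\kappa=\{{}_i\!\sim_j\mid 1\le i,j\le \kappa\}$ and $\mathcal S_\kappa=\{{}_i\!\sim_i\mid 1\le i\le\kappa\}$. For $\mathcal R\subseteq\mathcal A_\kappa$ let $\mathrm{FO}^k[\Sigma;\mathcal R]$ be first-order logic with at most $k$ variables, which may be requantified, and with atoms $\sigma(x)$ for $\sigma\in\Sigma$, $x=y$, and $x\,{}_i\!\sim_j\,y$ for ${}_i\!\sim_j\in\mathcal R$. The problem
\[
\kappa\mathbb{DMS}\text{-}\mathrm{SAT}(\mathrm{FO}^k;\mathcal R)
\]
asks, given $\Sigma$ and a sentence $\varphi\in\mathrm{FO}^k[\Sigma;\mathcal R]$, whether some $\kappa$-data-multiset over $\Sigma$ satisfies $\varphi$.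

With one data value, ${}_1\!\sim_1$ is a single equivalence relation. With two values and only the relations of $\mathcal S_2$, there are two independent equivalence relations, and an element sits in a cell of a grid, in row $f_1(a)$ and column $f_2(a)$. The \emph{diagonal} relations ${}_1\!\sim_2$ and ${}_2\!\sim_1$ identify the names of rows with the names of columns. Now an element is better seen as a directed edge from $f_1(a)$ to $f_2(a)$, and $a\,{}_2\!\sim_1\,b$ says that $b$ starts where $a$ ends. So $\mathrm{FO}^2[\Sigma;\mathcal A_2]$ is two-variable logic in which the variables range over the edges of a directed multigraph with labeled edges, and in which one can say exactly how two edges meet.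

The nature of the problem $2\mathbb{DMS}\text{-}\mathrm{SAT}(\mathrm{FO}^2;\mathcal A_2)$ is stated to be unknown in \cite{thesis}; the question is whether it is decidable. The known results around it do not suggest which answer to expect:
$2\mathbb{DMS}\text{-}\mathrm{SAT}(\mathrm{FO}^2;\mathcal S_2)$ is N2EXP-complete, but one more variable, $2\mathbb{DMS}\text{-}\mathrm{SAT}(\mathrm{FO}^3;\mathcal S_2)$, or one more data value, $3\mathbb{DMS}\text{-}\mathrm{SAT}(\mathrm{FO}^2;\mathcal S_3)$, makes the problem undecidable. We show that adding the diagonal relations does not change the complexity.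

\subsection{Results}

Here $\mathrm{NEXP}=\bigcup_p\mathrm{NTIME}(2^{p(n)})$ and $\mathrm{N2EXP}=\bigcup_p\mathrm{NTIME}(2^{2^{p(n)}})$, with $p$ ranging over polynomials; hardness refers to polynomial-time reductions.

\begin{theorem}\label{thm:A}
$2\mathbb{DMS}\text{-}\mathrm{SAT}(\mathrm{FO}^2;\mathcal A_2)$ is decidable, and it is \textup{N2EXP}-complete.
\end{theorem}

Let $\mathrm C^2[\Sigma;\mathcal A_2]$ extend $\mathrm{FO}^2[\Sigma;\mathcal A_2]$ by counting quantifiers $\exists^{\ge r}$ (``there are at least $r$''), with $r$ written in binary. A \emph{generalized} data multiset is defined as above with $\kappa=2$, except that $A$ may be infinite and the values may come from an arbitrary set.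

\begin{theorem}\label{thm:B}
The \textup{N2EXP} upper bound of Theorem~\ref{thm:A} remains true for $\mathrm C^2[\Sigma;\mathcal A_2]$. The same bound holds for satisfiability in generalized data multisets.
\end{theorem}

\begin{theorem}\label{thm:C}
Let $\mathcal R\subseteq\mathcal A_2$. If $\mathcal R\subseteq\{{}_1\!\sim_1\}$ or $\mathcal R\subseteq\{{}_2\!\sim_2\}$, then $2\mathbb{DMS}\text{-}\mathrm{SAT}(\mathrm{FO}^2;\mathcal R)$ is \textup{NEXP}-complete. Otherwise it is \textup{N2EXP}-complete. In particular, the single relation ${}_1\!\sim_2$ already gives \textup{N2EXP}-hardness.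
\end{theorem}

The target of the translation is $\mathrm C^2$: two-variable first-order logic with equality, unary and binary relation symbols, and counting quantifiers $\exists^{\ge r}$; we write $\exists^{\le r}$ for $\neg\exists^{\ge r+1}$. We use one published theorem about it.

\begin{theorem}[Pratt-Hartmann \cite{PH}]\label{fact:PH}
Satisfiability and finite satisfiability of $\mathrm C^2$ are in \textup{NEXP}, even with numerical subscripts written in binary.
\end{theorem}

If one only wants decidability, it is enough to use \cite{GOR}. The hardness half of Theorem~\ref{thm:A} is immediate, since $\mathcal S_2\subseteq\mathcal A_2$ and $2\mathbb{DMS}\text{-}\mathrm{SAT}(\mathrm{FO}^2;\mathcal S_2)$ is N2EXP-hard; this hardness is the only known result on data multisets that our proofs use. The work lies in the upper bound.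

\section{The idea on a small example}\label{sec:idea}

Let the data values be vertices and each element $a$ an edge from $f_1(a)$ to $f_2(a)$. A sentence about edges should become a sentence about vertices. An edge variable stands for two vertices, so two edge variables would need four vertex variables, whereas $\mathrm C^2$ has only two. Fix an edge $a$ from $u$ to $v$, with $u\ne v$, and consider how a second edge $b$ may lie.

\emph{No new vertex.} If both ends of $b$ are in $\{u,v\}$, then the existence of $b$ is an atomic statement about $u,v$.

\emph{One new vertex.} Say $b$ goes from $u$ to some $w\notin\{u,v\}$. This involves three vertices, but counting brings it back to two: such a $w$ exists iff the number of $w\ne u$ that receive an edge from $u$, minus $1$ if $v$ is among them, is at least $1$. This is a statement in $\mathrm C^2$ about $(u,v)$. A loop $b$ at a new vertex is treated by counting in the same way.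

\emph{Two new vertices.} If $b$ is disjoint from $a$ and not a loop, it has two ends about which $u$ and $v$ say nothing. This is the essential difficulty, and a small sentence already shows it. Let $\Sigma=\emptyset$,
\[
\delta(x,y)=\bigwedge_{i,j\in\{1,2\}}\neg(x\,{}_i\!\sim_j\,y),\qquad
\varepsilon=\forall x\,\neg(x\,{}_1\!\sim_2\,x)\ \wedge\ \forall x\exists y\,\delta(x,y).
\]
The sentence $\varepsilon$ says that there are no loops and that every edge is \emph{avoided} by, that is, disjoint from, some other edge. Suppose there are no loops. Then only the underlying simple graph $H$ matters, and there are two cases.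

\emph{$H$ has a matching of size $3$}, i.e., three pairwise disjoint edges. Two vertices $u,v$ meet at most two of them, so every edge is avoided by one of the three, and $\varepsilon$ holds. Nothing about $(u,v)$ has to be said.

\emph{$H$ has no such matching.} Take a largest matching; it has at most two edges, and its at most four endpoints meet every edge of $H$, since an edge missed by all of them could be added. Any set of at most four vertices that meets every edge will do in what follows; name its members $c_j$ by unary predicates. An edge avoiding $\{u,v\}$ has the form $\{c_j,z\}$ with $c_j\notin\{u,v\}$ and $z$ a neighbor of $c_j$ outside $\{u,v\}$. Now only $z$ is unknown, and we count: such a $z$ exists iff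
\begin{equation}\label{eq:count}
|N(c_j)|-[u\in N(c_j)]-[v\in N(c_j)]\ge1 ,
\end{equation}
where $N(c_j)$ is the neighborhood of $c_j$ and $[\,\cdot\,]$ is $1$ for a true statement and $0$ for a false one. So some edge avoids $\{u,v\}$ iff \eqref{eq:count} holds for some $c_j\notin\{u,v\}$.

\begin{example}\label{ex:path}
Let $H$ be the path with edges $12,23,34$. The vertices $2,3$ meet all edges, so let $c_1=2$, $c_2=3$. For the edge $12$ only $c_2=3$ is outside the edge, and the left-hand side of \eqref{eq:count} is $|\{2,4\}|-0-1=1$; the edge $34$ avoids $12$. The edge $34$ is symmetric. For the edge $23$ no $c_j$ is outside, so no edge avoids it and $\varepsilon$ fails. As $\{12,34\}$ is a matching of size $2$, the number $3$ in the first case cannot be lowered.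
\end{example}

The rest of the upper bound carries this out for arbitrary sentences. Labels and repeated edges lead to several binary relations on vertices instead of one, and the dichotomy is applied to each of them.

\section{Normal form and capping}

We make two preparations for a given sentence $\varphi$ of $\mathrm C^2[\Sigma;\mathcal A_2]$. Symbols of $\Sigma$ that do not occur in $\varphi$ are irrelevant, so $\Sigma$ is taken to be the set of symbols occurring in it. We regard $\exists$ as $\exists^{\ge1}$, write $\varphi$ with $\exists^{\ge r},\neg,\wedge$, and replace subformulas $\exists^{\ge0}z\,\chi$ by $\top$. A reader interested in Theorem~\ref{thm:A} may put $k=1$ and all $k_i=1$ below.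

\begin{lemma}[Normal form]\label{lem:nf}
From $\varphi$ one can compute in polynomial time fresh unary symbols $P_1,\dots,P_m$ and a sentence
\[
\varphi'=\forall x\forall y\,\alpha\ \wedge\ \bigwedge_{i=1}^m\forall x\,\bigl(P_i(x)\leftrightarrow\exists^{\ge k_i}y\,\chi_i(x,y)\bigr)
\]
over $\Sigma'=\Sigma\cup\{P_1,\dots,P_m\}$, with $\alpha,\chi_i$ quantifier-free and using only comparison relations of $\varphi$, such that a \textup(generalized\textup) data multiset over $\Sigma$ satisfies $\varphi$ iff it has an expansion satisfying $\varphi'$. The $k_i\ge1$ are subscripts of $\varphi$; if $\varphi$ is in $\mathrm{FO}^2$, all $k_i$ are $1$.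
\end{lemma}

\begin{proof}
Take an innermost quantified subformula $\theta=\exists^{\ge r}z\,\chi$, with $\chi$ quantifier-free, and let $z'$ be the other variable. At most $z'$ is free in $\theta$. Replace $\theta$ by $P(z')$ with $P$ fresh, and record the axiom $\forall x(P(x)\leftrightarrow\exists^{\ge r}y\,\chi)$, with variables renamed so that $z'$ becomes $x$ and $z$ becomes $y$. Repeat until a quantifier-free formula $\alpha(x,y)$ is left. Every structure over $\Sigma$ has exactly one expansion satisfying the recorded axioms, and in it $\alpha$ has, under every assignment, the truth value of $\varphi$. As the domain is nonempty, $\forall x\forall y\,\alpha$ holds there iff $\varphi$ holds.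
\end{proof}

Put $k=\max\{1,k_1,\dots,k_m\}$. Then $k\le2^{|\varphi|}$, and $k=1$ if $\varphi$ is in $\mathrm{FO}^2$.

A \emph{$1$-type} is a set $S\subseteq\Sigma'$; the $1$-type of an element is the set of predicates that hold of it. A \emph{block} of $\mathfrak A$ is the set of all elements with a given first value, a given second value and a given $1$-type, if this set is nonempty. Elements of the same block are parallel edges with the same label. The logic can count them only up to a bound.

\begin{lemma}[Capping]\label{lem:cap}
Let $\mathfrak A$ be a generalized data multiset over $\Sigma'$ and let $\mathfrak B\subseteq\mathfrak A$ keep exactly $\min(n,k+1)$ elements of each block of size $n$. Then $\mathfrak A$ and $\mathfrak B$ satisfy the same sentences of $\mathrm C^2[\Sigma';\mathcal A_2]$ with subscripts at most $k$.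
\end{lemma}

The bound is $k+1$ rather than $k$ because a quantifier may skip the element already named: for $k=1$, the sentence $\forall x\exists y(x\ne y\wedge x\,{}_1\!\sim_1\,y\wedge x\,{}_2\!\sim_2\,y)$ over $\Sigma'=\emptyset$ says that all blocks have at least two elements.

\begin{proof}
Call pairs $(a,a')\in A^2$ and $(b,b')\in B^2$ \emph{aligned} if $a,b$ lie in the same block of $\mathfrak A$, $a',b'$ lie in the same block, and $a=a'\Leftrightarrow b=b'$. We show by induction on $\psi(x,y)$ that aligned pairs agree on $\psi$, where $\psi$ is evaluated in $\mathfrak A$ for the first pair and in $\mathfrak B$ for the second. For a sentence $\psi$ this gives the claim, since $(b,b)$ is aligned with itself for $b\in B$.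

Atoms depend only on the blocks and on the equality of the two elements, and Boolean connectives are immediate. Let $\psi=\exists^{\ge r}y\,\psi_0$ with $1\le r\le k$, and let $(a,a')$, $(b,b')$ be aligned. Since $(a,a)$ and $(b,b)$ are aligned, $\psi_0[a,a]\Leftrightarrow\psi_0[b,b]$. The other elements we count block by block. For a block $K$ of size $n$, we have $a\in K\Leftrightarrow b\in K$. If $a\notin K$, then $|K\setminus\{a\}|=n$ and $|(K\cap B)\setminus\{b\}|=\min(n,k+1)$; if $a\in K$, the two numbers are $n-1$ and $\min(n,k+1)-1=\min(n-1,k)$ (for infinite $n$, read $n-1=n$). In both cases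
\begin{equation}\label{eq:cap}
\min\bigl(|K\setminus\{a\}|,k\bigr)=\min\bigl(|(K\cap B)\setminus\{b\}|,k\bigr).
\end{equation}
In particular, as $k\ge1$, one of the two sets is empty iff the other is. If $a''\in K\setminus\{a\}$ and $b''\in (K\cap B)\setminus\{b\}$, then $(a,a'')$ and $(b,b'')$ are aligned, so $\psi_0[a,a'']\Leftrightarrow\psi_0[b,b'']$. Hence either all elements of both sets in \eqref{eq:cap} are witnesses or none is. If for some $K$ whose elements are witnesses one of the two sets has at least $k$ elements, then so has the other, and both sides have at least $k\ge r$ witnesses. Otherwise, for every such $K$ the two sets have equal size by \eqref{eq:cap}, and the total numbers of witnesses are equal. So $\psi$ has the same truth value on both sides. The quantifier $\exists^{\ge r}x$ is treated in the same way with the variables exchanged.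
\end{proof}

\section{Elements as edges}

\subsection{The graph of a data multiset}

By Lemma~\ref{lem:cap} we may assume that blocks have at most $k+1$ elements and number the elements of each block. Each element is then determined by its two data values and its \emph{type} in
\[
T=2^{\Sigma'}\times\{1,\dots,k+1\},
\]
where type $t=(S,c)$ means $1$-type $S$ and number $c$. Let $R_t$, for $t\in T$, be binary symbols. For a structure $\mathfrak G=(V,(R_t)_{t\in T})$ with some $R_t\ne\emptyset$, let $\mathfrak A(\mathfrak G)$ be the generalized data multiset whose elements are the triples $(t,u,v)$ with $(u,v)\in R_t$, with $f_1(t,u,v)=u$, $f_2(t,u,v)=v$, and with $P_\sigma$ holding of $((S,c),u,v)$ iff $\sigma\in S$.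

\begin{lemma}\label{lem:graph}
$\varphi$ is satisfied by a data multiset iff $\mathfrak A(\mathfrak G)\models\varphi'$ for some finite $\mathfrak G$ with some $R_t\ne\emptyset$. It is satisfied by a generalized data multiset iff $\mathfrak A(\mathfrak G)\models\varphi'$ for some $\mathfrak G$ with some $R_t\ne\emptyset$.
\end{lemma}

\begin{proof}
A model of $\varphi$ expands to a model of $\varphi'$, and capping gives a model of $\varphi'$ with blocks of size at most $k+1$, because $\varphi'$ has subscripts at most $k$. Number each block by an initial segment of $1,\dots,k+1$, let $V$ be the set of data values, and let $R_t$ be the set of pairs $(f_1(a),f_2(a))$ for $a$ of type $t$. The result $\mathfrak A(\mathfrak G)$ is isomorphic to the capped model. If the model is finite, so is $V$. Conversely, if $\mathfrak A(\mathfrak G)\models\varphi'$, then the reduct of $\mathfrak A(\mathfrak G)$ to $\Sigma$ satisfies $\varphi$. Since only equality of values matters, a finite $V$ may be renamed to a subset of $\mathbb N$, and vertices that are no data values do no harm.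
\end{proof}

\subsection{Positions}

An element $(t,u,v)$ is a \emph{loop} if $u=v$. The \emph{position} of a pair $(u',v')\in V^2$ relative to a pair $(u,v)\in V^2$ records, for each of $u'$ and $v'$, with which of $u,v$ it coincides, if any. If $u\ne v$, write $1$ for an end equal to $u$, $2$ for an end equal to $v$, and $*$ for an end outside $\{u,v\}$. When both ends are outside, distinguish $\ell$ (a disjoint loop, $u'=v'$) from $\mathrm d$ (a disjoint edge, $u'\ne v'$). This gives the ten positions
\[
\mathrm{Pos}=\{12,\ 21,\ 11,\ 22,\ 1{*},\ {*}1,\ 2{*},\ {*}2,\ \ell,\ \mathrm d\}.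
\]
For example, $1{*}$ contains the pairs $(u,w)$ with $w\notin\{u,v\}$, and $21$ contains only $(v,u)$. If $u=v$, write $1$ for an end equal to $u$ and $*$ for an end different from $u$, with $\ell$ and $\mathrm d$ as before; there are five positions,
\[
\mathrm{Pos}^\circ=\{11,\ 1{*},\ {*}1,\ \ell,\ \mathrm d\}.
\]
In both cases the positions partition $V\times V$. The position of an element $b=(t',u',v')$ relative to $a=(t,u,v)$ is that of $(u',v')$ relative to $(u,v)$.

\begin{lemma}\label{lem:qf}
Let $\chi(x,y)$ be quantifier-free and let $a=(t,u,v)$ be an element of $\mathfrak A(\mathfrak G)$. The truth of $\chi[a,a]$ depends only on $t$ and on whether $u=v$. For $b\ne a$, the truth of $\chi[a,b]$ depends only on $t$, on whether $u=v$, on the type $t'$ of $b$, and on the position of $b$ relative to $a$.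
\end{lemma}

\begin{proof}
Let $b=(t',u',v')\ne a$. Unary atoms are determined by the types. The atoms $x=y$ and $y=x$ are false, and $x=x$, $y=y$ are true. Atoms ${}_i\!\sim_i$ with both arguments the same variable are true; the other comparisons of $a$ with itself state $u=v$, and those of $b$ with itself state $u'=v'$, which holds iff the position is $11$, $22$ or $\ell$. The atoms $x\,{}_1\!\sim_1\,y$, $x\,{}_1\!\sim_2\,y$, $x\,{}_2\!\sim_1\,y$, $x\,{}_2\!\sim_2\,y$ state $u=u'$, $u=v'$, $v=u'$, $v=v'$, and $y\,{}_i\!\sim_j\,x$ is $x\,{}_j\!\sim_i\,y$. These can be read off from the position: if $u\ne v$, the equalities with $u$ correspond to the letter $1$ and those with $v$ to the letter $2$; if $u=v$, both correspond to the letter $1$; for $\ell$ and $\mathrm d$ all four fail. In $\chi[a,a]$ the equality atoms are true, and every comparison is true or states $u=v$.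
\end{proof}

For quantifier-free $\chi$ and a type $t$, let $\beta_t(\chi)\in\{0,1\}$ be the truth value of $\chi[a,a]$ for non-loops $a$ of type $t$, and let $X_t(\chi)\subseteq\mathrm{Pos}\times T$ be the set of $(p,t')$ for which, by Lemma~\ref{lem:qf}, $\chi[a,b]$ is true whenever $a$ is a non-loop of type $t$ and $b\ne a$ has type $t'$ and position $p$ relative to $a$. Let $\beta_t^\circ(\chi)$ and $X_t^\circ(\chi)\subseteq\mathrm{Pos}^\circ\times T$ be defined in the same way for loops $a$. The pair $(12,t)$ for non-loops and the pair $(11,t)$ for loops are realized by no $b\ne a$; we leave them out of these sets. Finally, for $t\in T$ and $u,v\in V$ let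
\[
n_{p,t'}(t,u,v)=\text{the number of elements $b\ne (t,u,v)$ of type $t'$ in position $p$ relative to $(u,v)$,}
\]
whether or not $(t,u,v)$ is itself an element. Evaluating $\varphi'$ at each $a$ in turn gives the following.

\begin{lemma}\label{lem:local}
$\mathfrak A(\mathfrak G)\models\varphi'$ iff every element $a=(t,u,v)$, $t=(S,c)$, with $u\neq v$ satisfies
\begin{enumerate}
\item[\textup{(a)}] $\beta_t(\alpha)=1$, and $n_{p,t'}(a)=0$ for all $(p,t')\in X_t(\neg\alpha)$;
\item[\textup{(b)}] for each $i\le m$: $P_i\in S$ iff $\ \beta_t(\chi_i)+\sum_{(p,t')\in X_t(\chi_i)}n_{p,t'}(a)\ge k_i$;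
\end{enumerate}
and every element with $u=v$ satisfies the same conditions with $\beta^\circ_t,X^\circ_t$ in place of $\beta_t,X_t$.
\end{lemma}

So it remains to speak about the numbers $n_{p,t'}(t,u,v)$ in $\mathrm C^2$, by formulas evaluated at the vertices $(u,v)$.

\section{Where the other edges are, in two variables}\label{sec:formulas}

\subsection{At most one unknown vertex}

For every position $p\ne\mathrm d$ we give $\mathrm C^2$-formulas $\nu^{t,\ge r}_{p,t'}(x,y)$, $r\ge1$, that hold at $(u,v)$, $u\ne v$, iff $n_{p,t'}(t,u,v)\ge r$. Write $R$ for $R_{t'}$.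

In positions $12,21,11,22$ there is no unknown vertex, and $n_{p,t'}\le1$. So $\nu^{t,\ge r}_{p,t'}=\bot$ for $r\ge2$, and $\nu^{t,\ge1}_{p,t'}$ is $R(y,x)$, $R(x,x)$, $R(y,y)$ for $p=21,11,22$, respectively. In position $12$ the element of type $t$ is $a=(t,x,y)$ itself and must not be counted: $\nu^{t,\ge1}_{12,t'}$ is $R(x,y)$ if $t'\ne t$ and $\bot$ if $t'=t$. In all other positions $b\ne a$ is automatic.

In the positions with one new vertex $w\notin\{x,y\}$ we count the candidates other than the shared vertex and then account for the other vertex of $a$:
\begin{align*}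
\nu^{t,\ge r}_{1*,t'}&=\exists^{\ge r+1}y\,(y\ne x\wedge R(x,y))\ \vee\ \bigl(\exists^{\ge r}y\,(y\ne x\wedge R(x,y))\wedge\neg R(x,y)\bigr),\\
\nu^{t,\ge r}_{*1,t'}&=\exists^{\ge r+1}y\,(y\ne x\wedge R(y,x))\ \vee\ \bigl(\exists^{\ge r}y\,(y\ne x\wedge R(y,x))\wedge\neg R(y,x)\bigr),\\
\nu^{t,\ge r}_{2*,t'}&=\exists^{\ge r+1}x\,(x\ne y\wedge R(y,x))\ \vee\ \bigl(\exists^{\ge r}x\,(x\ne y\wedge R(y,x))\wedge\neg R(y,x)\bigr),\\
\nu^{t,\ge r}_{*2,t'}&=\exists^{\ge r+1}x\,(x\ne y\wedge R(x,y))\ \vee\ \bigl(\exists^{\ge r}x\,(x\ne y\wedge R(x,y))\wedge\neg R(x,y)\bigr).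
\end{align*}
The first formula, for instance, says that the number of $w\ne x$ with $R(x,w)$, minus $[R(x,y)]$, is at least $r$; here $x\ne y$ is used.

For a disjoint loop the unknown vertex is not joined to $x$ or $y$ at all. For a formula $D(x)$ with one free variable, put
\[
\begin{aligned}
\mathrm{Out}^{\ge r}_D(x,y)={}&\exists^{\ge r+2}x\,D(x)\ \vee\ \bigl(\exists^{\ge r+1}x\,D(x)\wedge\neg(D(x)\wedge D(y))\bigr)\\
&\vee\ \bigl(\exists^{\ge r}x\,D(x)\wedge\neg D(x)\wedge\neg D(y)\bigr),
\end{aligned}
\]
where $D(y)$ is $D(x)$ with $x$ and $y$ exchanged throughout, so that no third variable is needed. For $x\ne y$ it says $|D|-[D(x)]-[D(y)]\ge r$, that is, $|D\setminus\{x,y\}|\ge r$: the three disjuncts cover the cases that two, at most one, or none of $x,y$ satisfy $D$. With $L_{t'}(x)=R_{t'}(x,x)$ let $\nu^{t,\ge r}_{\ell,t'}=\mathrm{Out}^{\ge r}_{L_{t'}}$.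

For loops, i.e., for triples $(t,u,u)$, the formulas have the single free variable $x$. Position $11$: $R(x,x)$ if $r=1$ and $t'\ne t$, otherwise $\bot$. Positions $1{*}$ and ${*}1$: $\exists^{\ge r}y(y\ne x\wedge R(x,y))$ and $\exists^{\ge r}y(y\ne x\wedge R(y,x))$. Position $\ell$: $\mathrm{Out}^{\circ,\ge r}_{L_{t'}}(x)$, where
\[
\mathrm{Out}^{\circ,\ge r}_D(x)=\exists^{\ge r+1}x\,D(x)\ \vee\ \bigl(\exists^{\ge r}x\,D(x)\wedge\neg D(x)\bigr)
\]
says $|D\setminus\{x\}|\ge r$. We denote these formulas by $\nu^{\circ,t,\ge r}_{p,t'}(x)$.

\subsection{Two unknown vertices: the dichotomy}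

There remains position $\mathrm d$. We need the argument of Section~\ref{sec:idea}, for each type separately, with a larger matching when larger numbers are to be counted. A \emph{matching} is a set of pairwise disjoint edges.

\begin{lemma}\label{lem:dich}
Let $H$ be a simple graph, possibly infinite, and $q\ge1$. Either $H$ has a matching of size $q$, or there is a set of at most $2(q-1)$ vertices that meets every edge of $H$.
\end{lemma}

\begin{proof}
If there is no matching of size $q$, then all matchings have at most $q-1$ edges. Take a largest one. An edge disjoint from its endpoints could be added to it, so its at most $2(q-1)$ endpoints meet every edge.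
\end{proof}

Let $G_t(x,y)=x\ne y\wedge(R_t(x,y)\vee R_t(y,x))$ and let $H_t$ be the simple graph that it defines on $V$. We apply Lemma~\ref{lem:dich} to $H_t$ with $q=k+2$. Put $N=2k+4$ and let $C_{t,1},\dots,C_{t,N}$ be fresh unary symbols. They serve as names of vertices, for the endpoints of the matching or for the vertices of the cover. Consider the $\mathrm C^2$-sentences
\begin{itemize}
\item $\mathrm{Big}_t$: each $C_{t,j}$ holds of exactly one element, the $C_{t,j}$ are pairwise disjoint, and $\exists x\exists y\,(C_{t,j}(x)\wedge C_{t,j+1}(y)\wedge G_t(x,y))$ for $j=1,3,\dots,N-1$;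
\item $\mathrm{Small}_t$: each $C_{t,j}$ holds of at most one element, the $C_{t,j}$ are pairwise disjoint, and $\forall x\forall y\,\bigl(G_t(x,y)\to\bigvee_j(C_{t,j}(x)\vee C_{t,j}(y))\bigr)$.
\end{itemize}
With $D_{t,j}(x)=\exists y\,(C_{t,j}(y)\wedge G_t(x,y))$, the neighbors of the $j$-th named vertex, let
\begin{align*}
E_{\mathrm d,t}(x,y)&=\mathrm{Big}_t\vee\bigvee_{j=1}^N\bigl(\neg C_{t,j}(x)\wedge\neg C_{t,j}(y)\wedge\mathrm{Out}^{\ge1}_{D_{t,j}}(x,y)\bigr),\\
E^\circ_{\mathrm d,t}(x)&=\mathrm{Big}_t\vee\bigvee_{j=1}^N\bigl(\neg C_{t,j}(x)\wedge\mathrm{Out}^{\circ,\ge1}_{D_{t,j}}(x)\bigr).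
\end{align*}

\begin{lemma}\label{lem:disjoint}
\begin{enumerate}
\item[\textup{(i)}] For every $\mathfrak G$ the symbols $C_{t,j}$ can be interpreted so that $\mathrm{Big}_t\vee\mathrm{Small}_t$ holds for all $t$.
\item[\textup{(ii)}] If $\mathrm{Big}_t$ holds, then for all $u,v\in V$ at least $k$ edges of $H_t$ are disjoint from $\{u,v\}$.
\item[\textup{(iii)}] Let $\mathrm{Big}_t\vee\mathrm{Small}_t$ hold. For $u\ne v$, $E_{\mathrm d,t}(u,v)$ holds iff some edge of $H_t$ is disjoint from $\{u,v\}$; and $E^\circ_{\mathrm d,t}(u)$ holds iff some edge of $H_t$ does not contain $u$.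
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $H_t$ has a matching of size $k+2$, let the $C_{t,j}$ name its $N$ endpoints, matched vertices consecutively. Otherwise Lemma~\ref{lem:dich} gives at most $2k+2\le N$ vertices that meet every edge; name each of them by one $C_{t,j}$ and let the other $C_{t,j}$ be empty.

(ii) Of the $k+2$ disjoint edges named by $\mathrm{Big}_t$, at most two meet $\{u,v\}$.

(iii) If $\mathrm{Big}_t$ holds, both sides are true by (ii), as $k\ge1$. Otherwise $\mathrm{Small}_t$ holds. An edge disjoint from $\{u,v\}$ has an endpoint $c$ with $C_{t,j}(c)$ for some $j$. Then $c$ is the only element of $C_{t,j}$, so $C_{t,j}$ fails at $u$ and $v$, and the other endpoint lies in $D_{t,j}\setminus\{u,v\}$; so $E_{\mathrm d,t}(u,v)$ holds. Conversely, if $C_{t,j}$ fails at $u$ and $v$ and $z\in D_{t,j}\setminus\{u,v\}$, then $z$ is adjacent in $H_t$ to some $c$ in $C_{t,j}$, and $c\notin\{u,v\}$; the edge $\{c,z\}$ is disjoint from $\{u,v\}$. For $E^\circ_{\mathrm d,t}$ replace $\{u,v\}$ by $\{u\}$.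
\end{proof}

An edge of $H_{t'}$ disjoint from $\{u,v\}$ is, in one of its directions, a pair of $R_{t'}$ in position $\mathrm d$, and conversely. So, under $\mathrm{Big}_{t'}\vee\mathrm{Small}_{t'}$, the formula $E_{\mathrm d,t'}(x,y)$ says $n_{\mathrm d,t'}\ge1$. For uniform notation let $E^t_{\mathrm d,t'}=E_{\mathrm d,t'}$ and $E^t_{p,t'}=\nu^{t,\ge1}_{p,t'}$ for $p\ne\mathrm d$, and similarly $E^{\circ,t}_{p,t'}$ for loops.

\begin{remark}
The argument does not carry over to three data values. There, an element $b$ that shares one value with $a$ may leave two vertices unknown, and since the possible pairs depend on the shared vertex, the dichotomy does not provide one finite set of names that serves all of them. As recalled above, the problem with three values is undecidable already for $\mathcal S_3$.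
\end{remark}

\section{The upper bound for two-variable logic}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Hardness was noted after Theorem~\ref{fact:PH}. Let $\varphi$ be an $\mathrm{FO}^2[\Sigma;\mathcal A_2]$-sentence, so $k=1$, all $k_i=1$ and $N=6$. In condition (b) of Lemma~\ref{lem:local} a sum is then at least $1$ iff one of its terms is. So for $t=(S,c)$ put
\[
W_{t,i}(x,y)=\beta_t(\chi_i)\ \vee\bigvee_{(p,t')\in X_t(\chi_i)}E^t_{p,t'}(x,y),
\]
reading $0,1$ as $\bot,\top$, and
\[
\Theta_t(x,y)=\beta_t(\alpha)\ \wedge\bigwedge_{(p,t')\in X_t(\neg\alpha)}\neg E^t_{p,t'}(x,y)\ \wedge\bigwedge_{i:\,P_i\in S}W_{t,i}(x,y)\ \wedge\bigwedge_{i:\,P_i\notin S}\neg W_{t,i}(x,y).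
\]
Let $\Theta_t^\circ(x)$ be the corresponding formula for loops, built from $\beta_t^\circ,X_t^\circ,E^{\circ,t}_{p,t'}(x)$. The translation of $\varphi$ is
\[
\begin{aligned}
\Psi=\Bigl(\bigvee_{t\in T}\exists x\exists y\,R_t(x,y)\Bigr)\wedge\bigwedge_{t\in T}\Bigl[\,&(\mathrm{Big}_t\vee\mathrm{Small}_t)\wedge\forall x\forall y\,\bigl(x\ne y\wedge R_t(x,y)\to\Theta_t(x,y)\bigr)\\
&\wedge\forall x\,\bigl(R_t(x,x)\to\Theta_t^\circ(x)\bigr)\Bigr].
\end{aligned}
\]

\emph{Correctness.} Let a finite $\mathfrak G$ with some $R_t\ne\emptyset$ be expanded by symbols $C_{t,j}$ such that $\mathrm{Big}_t\vee\mathrm{Small}_t$ holds for all $t$. By Section~\ref{sec:formulas}, each $E^t_{p,t'}$ says $n_{p,t'}\ge1$, so $\Theta_t$ and $\Theta_t^\circ$ express conditions (a) and (b) of Lemma~\ref{lem:local}, and $\Psi$ holds iff $\mathfrak A(\mathfrak G)\models\varphi'$. By Lemma~\ref{lem:disjoint}(i), every $\mathfrak G$ has such an expansion. Hence $\Psi$ has a finite model iff $\mathfrak A(\mathfrak G)\models\varphi'$ for some finite $\mathfrak G$ with some $R_t\ne\emptyset$, and by Lemma~\ref{lem:graph} this holds iff $\varphi$ is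 satisfiable.

\emph{Complexity.} We have $|T|=2^{|\Sigma'|+1}=2^{\mathrm{poly}(|\varphi|)}$. The names of the symbols $R_t,C_{t,j}$ have polynomial length, each $E^t_{p,t'}$ has polynomial size, and $\Psi$ contains $O(|T|^2(m+1))$ of them. The values $\beta_t$ and the sets $X_t$ are computed by evaluating quantifier-free formulas. So $\Psi$ has size $2^{\mathrm{poly}(|\varphi|)}$ and is computable in exponential time. By Theorem~\ref{fact:PH}, finite satisfiability of $\Psi$ is decided nondeterministically in time $2^{\mathrm{poly}(|\Psi|)}=2^{2^{\mathrm{poly}(|\varphi|)}}$.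
\end{proof}

\section{Counting quantifiers and infinite structures}

For general $k$, condition (b) of Lemma~\ref{lem:local} asks whether a sum with exponentially many terms reaches $k_i$. Two things are missing: the value of $n_{\mathrm d,t'}$ up to the threshold, and a way to add without writing a formula of doubly exponential size. The first is needed only under $\mathrm{Small}_{t'}$, since under $\mathrm{Big}_{t'}$ the single term $n_{\mathrm d,t'}$ is already at least $k\ge k_i$. The second is done by auxiliary predicates that store partial sums.

\begin{proof}[Proof of Theorem~\ref{thm:B}]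
Let $\varphi\in\mathrm C^2[\Sigma;\mathcal A_2]$, with $k\le 2^{|\varphi|}$ as fixed after Lemma~\ref{lem:nf}.

\emph{Items.} An \emph{item} is a quantity depending on $(x,y)$, $x\ne y$, with values in $\{0,1,2,\dots\}\cup\{\infty\}$ (we do not distinguish infinite cardinals), given by $\mathrm C^2$-formulas $I^{\ge r}(x,y)$, $0\le r\le k$, that say that it is at least $r$; always $I^{\ge0}=\top$. Examples, for fixed $t$, are $n_{p,t'}(t,x,y)$ for $p\ne\mathrm d$, with $I^{\ge r}=\nu^{t,\ge r}_{p,t'}$ for $r\ge1$, and the constant $\beta_t(\chi_i)$, with $I^{\ge1}=\beta_t(\chi_i)$ and $I^{\ge r}=\bot$ for $r\ge2$.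

Now consider position $\mathrm d$ and a type $t'$. Under $\mathrm{Small}_{t'}$ we want to count the pairs $(w,w')\in R_{t'}$ with $w\ne w'$ and $w,w'\notin\{x,y\}$. At least one end is named. We count by the name of the tail $w$ if it has one, and otherwise by the name of the head $w'$; without this rule a pair with both ends named would be counted twice. So for each $j\le N$ let
\begin{align*}
D^{\mathrm{out}}_{t',j}(x)&=\exists y\,\bigl(C_{t',j}(y)\wedge x\ne y\wedge R_{t'}(y,x)\bigr),\\
D^{\mathrm{in}}_{t',j}(x)&=\exists y\,\bigl(C_{t',j}(y)\wedge x\ne y\wedge R_{t'}(x,y)\bigr)\wedge\bigwedge_{l=1}^N\neg C_{t',l}(x),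
\end{align*}
and for $D=D^{\mathrm{out}}_{t',j}$ and $D=D^{\mathrm{in}}_{t',j}$ take the item with
\[
I^{\ge r}(x,y)=\neg C_{t',j}(x)\wedge\neg C_{t',j}(y)\wedge\mathrm{Out}^{\ge r}_{D}(x,y)\qquad(1\le r\le k).
\]
Its value is $|D\setminus\{x,y\}|$ if neither $x$ nor $y$ is in $C_{t',j}$, and $0$ otherwise.

\emph{Claim.} If $\mathrm{Small}_{t'}$ holds, these $2N$ items sum to $n_{\mathrm d,t'}(t,x,y)$. Let $(w,w')$ be a pair to be counted. If $w$ is in some $C_{t',j}$, then $j$ is unique by disjointness, $C_{t',j}=\{w\}$ contains neither $x$ nor $y$, and $w'\in D^{\mathrm{out}}_{t',j}\setminus\{x,y\}$. If $w$ is in no $C_{t',l}$, then $w'$ is in a unique $C_{t',j}=\{w'\}$, which contains neither $x$ nor $y$, and $w\in D^{\mathrm{in}}_{t',j}\setminus\{x,y\}$. Conversely, if $C_{t',j}=\{c\}$ with $c\notin\{x,y\}$, an element $z$ of $D^{\mathrm{out}}_{t',j}\setminus\{x,y\}$ comes from exactly the pair $(c,z)$, and an element $z$ of $D^{\mathrm{in}}_{t',j}\setminus\{x,y\}$ from exactly the pair $(z,c)$, whose tail is unnamed; if $C_{t',j}$ is empty or contains $x$ or $y$, both items are $0$. So every pair is counted exactly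 once and nothing else is counted.

\emph{Adding.} Fix $(t,i)$. List as items $1,\dots,J$: the constant $\beta_t(\chi_i)$, the items $n_{p,t'}$ for $(p,t')\in X_t(\chi_i)$ with $p\ne\mathrm d$, and the $2N$ items just defined for each $(\mathrm d,t')\in X_t(\chi_i)$. Then $J\le1+|T|(9+2N)$ is at most exponential in $|\varphi|$. Introduce binary symbols $S_{j,s}$, $0\le j\le J$, $0\le s\le k_i$ (a separate family for each $(t,i)$), with the axioms, for all $x\ne y$: $S_{0,0}(x,y)$; $\neg S_{0,s}(x,y)$ for $s>0$; and, for $j\ge1$,
\[
S_{j,s}(x,y)\leftrightarrow\bigvee_{r=0}^{s}\bigl(S_{j-1,s-r}(x,y)\wedge I_j^{\ge r}(x,y)\bigr).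
\]
By induction on $j$, the axioms force $S_{j,s}(x,y)$ to hold iff the first $j$ items sum to at least $s$: this is so iff for some $r\le s$ the $j$-th item is at least $r$ and the first $j-1$ items sum to at least $s-r$. The axioms define the $S_{j,s}$ uniquely for $x\ne y$, so they can be satisfied over every $\mathfrak G$ expanded by the $C_{t,j}$. Put
\[
W_{t,i}(x,y)=S_{J,k_i}(x,y)\ \vee\bigvee_{t':\,(\mathrm d,t')\in X_t(\chi_i)}\mathrm{Big}_{t'}.
\]
Assume all $\mathrm{Big}_{t'}\vee\mathrm{Small}_{t'}$ hold. If $\mathrm{Big}_{t'}$ holds for some $(\mathrm d,t')\in X_t(\chi_i)$, then $n_{\mathrm d,t'}\ge k\ge k_i$ by Lemma~\ref{lem:disjoint}(ii), because each edge of $H_{t'}$ carries at least one pair of $R_{t'}$; so the inequality in condition (b) holds, and $W_{t,i}$ is true. Otherwise $\mathrm{Small}_{t'}$ holds for all these $t'$, the Big-disjuncts are false, the items sum to the left-hand side of the inequality in (b), and $S_{J,k_i}$ expresses the inequality.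

\emph{Loops.} For $a=(t,u,u)$ use unary symbols $S^\circ_{j,s}(x)$ and the data $\beta_t^\circ(\chi_i)$, $X^\circ_t(\chi_i)$. The items are $\beta_t^\circ(\chi_i)$, the $n_{p,t'}$ with formulas $\nu^{\circ,t,\ge r}_{p,t'}(x)$ for $p\ne\mathrm d$, and, for position $\mathrm d$, those with $I^{\ge r}(x)=\neg C_{t',j}(x)\wedge\mathrm{Out}^{\circ,\ge r}_D(x)$ for the same $D$. The Claim and its use are as above, with $\{x\}$ in place of $\{x,y\}$.

\emph{Conclusion.} Form $\Psi$ as in the proof of Theorem~\ref{thm:A}, with the new $W_{t,i}$ and their loop versions, and add the axioms for the $S_{j,s}$ and $S^\circ_{j,s}$. Condition (a) needs only existence, so the formulas $E^t_{p,t'}$ of Section~\ref{sec:formulas} serve as before. Thus $\Psi$ has a finite model iff $\varphi$ is satisfied by a data multiset. All of $|T|=2^{|\Sigma'|}(k+1)$, $N$, $J$, $k$ are at most $2^{\mathrm{poly}(|\varphi|)}$, subscripts are written in binary, the formulas $E^t_{p,t'}$, $I_j^{\ge r}$, $\mathrm{Big}_t$ and $\mathrm{Small}_t$ have size polynomial in $N$ and $|\varphi|$, and each disjunction in the axioms has at most $k+1$ terms; so $|\Psi|=2^{\mathrm{poly}(|\varphi|)}$,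 and Theorem~\ref{fact:PH} gives N2EXP.

\emph{Infinite structures.} Lemmas~\ref{lem:nf}--\ref{lem:disjoint} and the constructions above hold without any finiteness of $A$ or $V$. So $\Psi$ has a model iff $\mathfrak A(\mathfrak G)\models\varphi'$ for some $\mathfrak G$ with some $R_t\ne\emptyset$, i.e., by Lemma~\ref{lem:graph}, iff $\varphi$ is satisfied by a generalized data multiset. Satisfiability of $\Psi$ is decided by the other half of Theorem~\ref{fact:PH}.
\end{proof}

\section{Classification for two data values}

\subsection{One diagonal relation suffices for N2EXP-hardness}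

If the only relation is ${}_1\!\sim_2$, no atom says directly that two elements have the same first value. But a two-variable formula can give its variables different roles. Let each element have a forward copy, with data $(f_1(a),f_2(a))$, and a backward copy, with data $(f_2(a),f_1(a))$; let $x$ range over forward copies and $y$ over backward copies. Then $x\,{}_1\!\sim_2\,y$ compares first values and $y\,{}_1\!\sim_2\,x$ compares second values. The price is equality, since $x$ and $y$ never denote the same copy. We replace it by having the same values and the same predicates, which is legitimate when blocks are singletons; one extra predicate achieves this after capping.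

\begin{proposition}\label{prop:diag}
There is a polynomial-time reduction of $2\mathbb{DMS}\text{-}\mathrm{SAT}(\mathrm{FO}^2;\mathcal S_2)$ to $2\mathbb{DMS}\text{-}\mathrm{SAT}(\mathrm{FO}^2;\{{}_1\!\sim_2\})$.
\end{proposition}

\begin{proof}
Let $\varphi\in\mathrm{FO}^2[\Sigma;\mathcal S_2]$ be written with $\exists,\neg,\wedge$. Let $Z,F,B$ be fresh unary symbols, $\Sigma_1=\Sigma\cup\{Z\}$, and
\[
\mathrm{eq}^*(x,y)=x\,{}_1\!\sim_2\,y\ \wedge\ y\,{}_1\!\sim_2\,x\ \wedge\bigwedge_{\sigma\in\Sigma_1}(\sigma(x)\leftrightarrow\sigma(y)).
\]
The translation $\mathrm{tr}$ leaves unary atoms unchanged, commutes with $\neg$ and $\wedge$, and is otherwise given as follows, where $z$ is $x$ or $y$: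
\[
\begin{array}{l@{\qquad}l}
z=z,\quad z\,{}_i\!\sim_i\,z & \mapsto\ \top\\
x=y,\quad y=x & \mapsto\ \mathrm{eq}^*(x,y)\\
x\,{}_1\!\sim_1\,y,\quad y\,{}_1\!\sim_1\,x & \mapsto\ x\,{}_1\!\sim_2\,y\\
x\,{}_2\!\sim_2\,y,\quad y\,{}_2\!\sim_2\,x & \mapsto\ y\,{}_1\!\sim_2\,x\\
\exists x\,\psi & \mapsto\ \exists x\,(F(x)\wedge\mathrm{tr}\,\psi)\\
\exists y\,\psi & \mapsto\ \exists y\,(B(y)\wedge\mathrm{tr}\,\psi)
\end{array}
\]
Let
\[
\begin{aligned}
\varphi^*=\mathrm{tr}(\varphi)\wedge\exists x\,F(x)&\wedge\forall x\,\bigl(F(x)\to\exists y\,(B(y)\wedge\mathrm{eq}^*(x,y))\bigr)\\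
&\wedge\forall y\,\bigl(B(y)\to\exists x\,(F(x)\wedge\mathrm{eq}^*(x,y))\bigr).
\end{aligned}
\]

\emph{If $\varphi$ is satisfiable, so is $\varphi^*$.} By Lemma~\ref{lem:cap} with $k=1$ (and $\Sigma$ in place of $\Sigma'$) there is a model $\mathfrak A$ of $\varphi$ with blocks of size at most $2$. Let $Z$ hold of exactly one element of each block of size $2$ and of no other element. Then an element is determined by its two values and its predicates from $\Sigma_1$. Replace each $a$ by two elements: $a^F$ with data $(f_1(a),f_2(a))$ and $a^B$ with data $(f_2(a),f_1(a))$, both with the predicates from $\Sigma_1$ of $a$. Let $F$ hold of exactly the elements $a^F$ and $B$ of exactly the elements $a^B$. Under $x\mapsto a^F$, $y\mapsto b^B$ the atom $x\,{}_1\!\sim_2\,y$ states $f_1(a)=f_1(b)$ and $y\,{}_1\!\sim_2\,x$ states $f_2(b)=f_2(a)$; hence $\mathrm{eq}^*(x,y)$ holds iff $a=b$. By induction, $\mathrm{tr}\,\psi$ holds under this assignment iff $\mathfrak A\models\psi[a,b]$; so $\mathrm{tr}(\varphi)$ holds. The other conjuncts hold because $A\neq\emptyset$ and $\mathrm{eq}^*(a^F,a^B)$ holds for every $a$.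

\emph{If $\varphi^*$ is satisfiable, so is $\varphi$.} In a model of $\varphi^*$ let
\[
\pi_F(a)=(f_1(a),f_2(a),S(a))\ \ (a\in F),\qquad \pi_B(b)=(f_2(b),f_1(b),S(b))\ \ (b\in B),
\]
where $S(\cdot)\subseteq\Sigma_1$ is the set of predicates from $\Sigma_1$ that hold. For $a\in F$, $b\in B$ we have $\mathrm{eq}^*(a,b)\Leftrightarrow\pi_F(a)=\pi_B(b)$. So the last two conjuncts give $\pi_F(F)=\pi_B(B)=:Q$, and $Q\ne\emptyset$ because $F\ne\emptyset$. Make $Q$ a data multiset with first and second value given by the first two components and predicates by the third. We claim that, for $a\in F$ and $b\in B$, $\mathrm{tr}\,\psi$ holds under $x\mapsto a,y\mapsto b$ iff $Q\models\psi[\pi_F(a),\pi_B(b)]$. For equality this is the equivalence just noted; $x\,{}_1\!\sim_2\,y$ states that the first components of $\pi_F(a)$ and $\pi_B(b)$ agree, $y\,{}_1\!\sim_2\,x$ that the second components agree; unary atoms are read from the third component; and quantifiers are correct because $\pi_F\colon F\to Q$ and $\pi_B\colon B\to Q$ are onto. Hence $Q\models\varphi$.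
\end{proof}

\subsection{One equivalence relation: membership in NEXP}

\begin{proposition}\label{prop:nexp}
$2\mathbb{DMS}\text{-}\mathrm{SAT}(\mathrm{FO}^2;\{{}_1\!\sim_1\})$ is in \textup{NEXP}.
\end{proposition}

\begin{proof}
Bring $\varphi$ to the normal form $\varphi'$ of Lemma~\ref{lem:nf}, with all $k_i=1$, and let $s=|\Sigma'|$. The function $f_2$ is invisible; set it to $0$. By Lemma~\ref{lem:cap} with $k=1$, if $\varphi'$ is satisfiable it has a model $\mathfrak A$ with at most two elements for each first value and $1$-type. So each class of ${}_1\!\sim_1$ has at most $2\cdot2^s$ elements. There may be many classes; we show that few suffice. For each $1$-type $S$ realized in $\mathfrak A$ select two classes containing an element of $1$-type $S$, or one if there is only one. (Two are needed because the class of an element $a$ may be one of them and then yields no witness for $a$ in a different class.) Let $\mathfrak A_0$ be the substructure formed by all selected classes. It has at most $2\cdot2^s$ classes, hence at most $4\cdot 4^s$ elements. We show $\mathfrak A_0\models\varphi'$.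

The sentences $\forall x\forall y\,\alpha$ and $\forall x\forall y(\chi_i\to P_i(x))$ are universal and pass to substructures. Now let $P_i(a)$ hold for $a\in A_0$, let $C$ be the class of $a$, and let $\mathfrak A\models\chi_i[a,b]$. If $b\in C$, then $b\in A_0$. Otherwise let $S$ be the $1$-type of $b$. Some selected class $C'\ne C$ contains an element $b'$ of $1$-type $S$: either two classes were selected for $S$, or only the class of $b$ contains $1$-type $S$, and it was selected. The pairs $(a,b)$ and $(a,b')$ satisfy the same atoms, since $b,b'$ have the same $1$-type and both lie in classes different from $C$. So $\chi_i[a,b']$ holds.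

Thus a satisfiable $\varphi'$ has a model of exponential size, with values that may be renamed to be at most exponential. Such a model can be guessed and checked in NEXP.
\end{proof}

\subsection{No comparison at all: NEXP-hardness}

\begin{proposition}\label{prop:tiling}
$2\mathbb{DMS}\text{-}\mathrm{SAT}(\mathrm{FO}^2;\emptyset)$ is \textup{NEXP}-hard.
\end{proposition}

\begin{proof}
We reduce the NEXP-complete problem of tiling the $2^n\times2^n$ torus with a prescribed initial segment of a row (see \cite{BGG}): given a finite set of tiles with horizontal and vertical compatibility relations, a number $n\ge1$ in unary and a word $\tau_0\cdots\tau_{h-1}$ of tiles with $h\le2^n$, is there a tiling of the torus $\{0,\dots,2^n-1\}^2$, with coordinates modulo $2^n$, in which horizontally and vertically adjacent tiles are compatible and $\tau_i$ lies at $(i,0)$ for $i<h$?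

Use unary predicates for the $n$ bits of a coordinate $X$ and the $n$ bits of a coordinate $Y$, and one unary predicate per tile. ``$X(y)=X(x)+1$ modulo $2^n$'' is the conjunction over all bit positions $j$ of: the $j$-th bits of $X(x)$ and $X(y)$ differ iff all lower bits of $X(x)$ are $1$. With this and with bitwise equality we obtain quantifier-free formulas of polynomial size: $\mathrm{Eq}(x,y)$ says that $x,y$ have the same coordinates, $\mathrm{Hor}(x,y)$ that $y$ is the horizontal successor of $x$, and $\mathrm{Ver}(x,y)$ that $y$ is the vertical successor of $x$. Let the sentence state: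
\begin{itemize}
\item every element has exactly one tile;
\item $\forall x\exists y\,\mathrm{Hor}(x,y)$ and $\forall x\exists y\,\mathrm{Ver}(x,y)$;
\item if $\mathrm{Eq}(x,y)$, then $x,y$ have the same tile;
\item if $\mathrm{Hor}(x,y)$, the tiles of $x,y$ are horizontally compatible, and if $\mathrm{Ver}(x,y)$, they are vertically compatible;
\item for each $i<h$, every element with coordinates $(i,0)$ has tile $\tau_i$.
\end{itemize}
A model is nonempty, and on the torus repeated successors reach every position, so all coordinates occur. Elements with the same coordinates have the same tile; this defines a tiling, which satisfies all conditions because any two adjacent positions are occupied by elements related by $\mathrm{Hor}$ or $\mathrm{Ver}$. Conversely, the positions of a tiled torus, with arbitrary data values, form a model.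
\end{proof}

\subsection{The classification}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
If $\mathcal R\subseteq\{{}_1\!\sim_1\}$, membership in NEXP is Proposition~\ref{prop:nexp} and hardness is Proposition~\ref{prop:tiling}. For $\mathcal R\subseteq\{{}_2\!\sim_2\}$ exchange $f_1$ and $f_2$.

Otherwise $\mathcal R$ contains a diagonal relation or contains both ${}_1\!\sim_1$ and ${}_2\!\sim_2$. Membership in N2EXP is Theorem~\ref{thm:A}. If $\mathcal S_2\subseteq\mathcal R$, hardness is inherited from $\mathcal S_2$. If ${}_1\!\sim_2\in\mathcal R$, it follows from Proposition~\ref{prop:diag}. If ${}_2\!\sim_1\in\mathcal R$, write $x\,{}_1\!\sim_2\,y$ as $y\,{}_2\!\sim_1\,x$ and apply the same proposition.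
\end{proof}

\begin{thebibliography}{9}

\bibitem{BGG}
E.~B\"orger, E.~Gr\"adel, Y.~Gurevich,
\emph{The Classical Decision Problem}.

\bibitem{GOR}
Gr\"adel, Otto, Rosen,
LICS 1997.

\bibitem{PH}
I.~Pratt-Hartmann,
J. Logic, Language and Information 14 (2005), 369--395.

\bibitem{thesis}
\emph{Derecherche En Iniormatioue} (as printed: DERECHERCHE EN INIORMATIOUE),
\texttt{https://ostietel.github.io/files/thesis.pdf}.

\end{thebibliography}

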